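\title{Quasiconformal maps are solid with a dimension-free control function}

\begin{abstract}
Let $f$ be a homeomorphism between proper subdomains of $\mathbb R^n$, $n\ge2$, whose metric dilatation is at most $K$ at every point. We prove that $f$ and $f^{-1}$ distort quasihyperbolic distances by at most the function $t\mapsto A\max\{t,t^{1/K}\}$, where $A$ depends only on $K$ and not on the dimension. The exponent $1/K$ is best possible. The proof uses only the modulus inequalities $K^{1-n}M(\Gamma)\le M(f\Gamma)\le K^{n-1}M(\Gamma)$, applied to paths that join sets filling the fraction $\theta^n$ of a ball.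
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $n\ge2$. We write $B(a,r)$, $\overline B(a,r)$ and $S(a,r)$ for the open ball, the closed ball and the sphere in $\mathbb R^n$, and $B^n=B(0,1)$. A ball is open unless the contrary is said. Lebesgue measure is $|\cdot|$, and $\Omega=\Omega_n=|B^n|$, so the unit sphere has area $n\Omega$.

\subsection{The quasihyperbolic metric}

Let $D\subsetneq\mathbb R^n$ be a domain. For $z\in D$ the number $d(z,\partial D)$ is the radius of the largest ball about $z$ contained in $D$. The \emph{quasihyperbolic metric} of $D$ is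
\[
k_D(x,y)=\inf_\gamma\int_\gamma\frac{|dz|}{d(z,\partial D)},
\]
where $\gamma$ runs over the rectifiable arcs in $D$ joining $x$ and $y$. It measures length in units of the distance to the boundary. It is therefore unchanged when $D$ is moved by a similarity, and for $y$ close to $x$ it is approximately $|x-y|/d(x,\partial D)$. Upper bounds for $k_D$ come from choosing an arc. All lower bounds for line integrals in this paper come from the following fact.

\begin{lemma}\label{lem:lip}
Let $\gamma$ be a rectifiable path from $x$ to $y$ in $\mathbb R^n$, let $h:\mathbb R^n\to\mathbb R$ be $1$-Lipschitz, let $g:\mathbb R\to[0,\infty]$ be Borel, and let $I$ be the interval with endpoints $h(x)$ and $h(y)$. Then $\int_\gamma g(h(z))\,|dz|\ge\int_Ig(t)\,dt$.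
\end{lemma}

\begin{proof}
Parametrize $\gamma$ by arc length. Then $\psi=h\circ\gamma$ is $1$-Lipschitz and takes every value in $I$, so $|E|=|\psi(\psi^{-1}E)|\le|\psi^{-1}E|$ for Borel $E\subset I$. This is the claim for the indicator function of $E$; simple functions and monotone convergence give the general case.
\end{proof}

Let $x,y\in D$ and $w\notin D$. For $z\in D$ we have $d(z,\partial D)\le d(x,\partial D)+|z-x|$ and $d(z,\partial D)\le|z-w|$. Lemma~\ref{lem:lip} with $h(z)=|z-x|$ and with $h(z)=|z-w|$ gives
\begin{equation}\label{eq:klower}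
k_D(x,y)\ge\log\Big(1+\frac{|x-y|}{d(x,\partial D)}\Big),\qquad k_D(x,y)\ge\Big|\log\frac{|x-w|}{|y-w|}\Big|.
\end{equation}
With $h(z)=|z|$ for the lower bound and a radial segment for the upper bound,
\begin{equation}\label{eq:kexact}
k_{B^n}(0,x)=\log\frac1{1-|x|},\qquad k_{\mathbb R^n\setminus\{0\}}(x,sx)=\log s\quad(s>1).
\end{equation}

\subsection{Solid maps and quasiconformal maps}

Let $G,G'\subsetneq\mathbb R^n$ be domains, and let $\varphi$ be a homeomorphism of $[0,\infty)$ onto itself; such a $\varphi$ is increasing and $\varphi(0)=0$. A homeomorphism $f:G\to G'$ is \emph{$\varphi$-semisolid} if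
\[
k_{G'}(f(x),f(y))\le\varphi\big(k_G(x,y)\big)\qquad\text{for all }x,y\in G,
\]
and \emph{$\varphi$-solid} if both $f$ and $f^{-1}$ are $\varphi$-semisolid. Near $0$ the function $\varphi$ is a modulus of continuity in the quasihyperbolic metrics; near $\infty$ it is a bound on growth.

For $x\in G$ and $0<r<d(x,\partial G)$ let
\[
L(x,f,r)=\max_{|y-x|=r}|f(y)-f(x)|,\qquad \ell(x,f,r)=\min_{|y-x|=r}|f(y)-f(x)|.
\]
The \emph{metric dilatation} of $f$ at $x$ is $H(x,f)=\limsup_{r\to0}L(x,f,r)/\ell(x,f,r)$, and $f$ is \emph{$K$-quasiconformal} if $H(x,f)\le K$ for every $x\in G$. If $f$ is differentiable at $x$ and $f'(x)$ has singular values $\lambda_1\ge\dots\ge\lambda_n>0$, then $L/r\to\lambda_1$ and $\ell/r\to\lambda_n$, so $H(x,f)=\lambda_1/\lambda_n$.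

Quasiconformality says that very small spheres have images of bounded eccentricity, with no information on how small the sphere must be. Solidity is a uniform statement on all scales. Neither definition mentions the dimension, and it is natural to ask whether the passage from the first to the second can be made without it. The following question is posed in \cite{FQ}.

\begin{quote}
Let $K\ge1$. Is there a homeomorphism $\varphi_K$ of $[0,\infty)$, depending only on $K$ and not on $n$, $G$, $G'$ or $f$, such that every $K$-quasiconformal map $f:G\to G'$ between proper subdomains of $\mathbb R^n$ is $\varphi_K$-solid?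
\end{quote}

\subsection{Linear and radial maps}

\begin{example}\label{ex:linear}
Let $T$ be an invertible linear map with $\lambda_1/\lambda_n\le K$, and let $G'=TG$. Then $T$ multiplies lengths by at most $\lambda_1$, and $d(Tz,\partial G')\ge\lambda_nd(z,\partial G)$ because $\partial G'=T\partial G$. Hence $k_{G'}(Tx,Ty)\le Kk_G(x,y)$. The inverse has the same ratio of singular values, so $T|_G$ is $\varphi$-solid with $\varphi(t)=Kt$.
\end{example}

\begin{example}\label{ex:radial}
For $\alpha>0$ let $f_\alpha(x)=|x|^{\alpha-1}x$ and $f_\alpha(0)=0$. This is a homeomorphism of $\mathbb R^n$ that preserves $B^n$ and $\mathbb R^n\setminus\{0\}$. For $x\ne0$,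
\[
f_\alpha'(x)v=|x|^{\alpha-1}\big(v+(\alpha-1)\langle v,x\rangle\, x/|x|^2\big),
\]
a symmetric map with the eigenvalue $\alpha|x|^{\alpha-1}$ in the direction of $x$ and the eigenvalue $|x|^{\alpha-1}$, with multiplicity $n-1$, on $x^\perp$. So $H(x,f_\alpha)=\max\{\alpha,1/\alpha\}$ for $x\neq0$, while $H(0,f_\alpha)=1$. Both $f_{1/K}$ and $f_K$ are $K$-quasiconformal. Let $t>0$. In $B^n$, a point $x$ with $|x|=1-e^{-t}$ has $k_{B^n}(0,x)=t$ by \eqref{eq:kexact}, and since $\log\frac1{1-v}\ge v$,
\[
k_{B^n}\big(f_{1/K}(0),f_{1/K}(x)\big)\ge|f_{1/K}(x)|=(1-e^{-t})^{1/K}.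
\]
In $\mathbb R^n\setminus\{0\}$, the points $x$ and $e^tx$ are at distance $t$, and their images $f_K(x)$ and $e^{Kt}f_K(x)$ are at distance $Kt$.
\end{example}

These examples look the same in every dimension. They force $\varphi_K(t)$ to be at least of order $t^{1/K}$ for small $t$ and at least $Kt$ for large $t$. Linear growth is also the most that can happen once one small scale is controlled, because a long arc can be cut into short ones. The natural guess is $\varphi_K(t)=A\max\{t,t^{1/K}\}$, and the issue is whether $A$ can be chosen independently of $n$.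

\subsection{Results}

\begin{theorem}\label{thm:main}
For each $K\ge1$ there is $A=A(K)\ge1$, independent of $n,G,G',f$, such that every $K$-quasiconformal map $f:G\to G'$ with $G,G'\subsetneq\mathbb R^n$ satisfies
\[
k_{G'}(f(x),f(y))\le A\max\{k_G(x,y),\,k_G(x,y)^{1/K}\}\qquad\text{for all }x,y\in G,
\]
and $f^{-1}$ satisfies the same inequality with $G$ and $G'$ interchanged. Hence $f$ is $\varphi_K$-solid with $\varphi_K(t)=A\max\{t,t^{1/K}\}$.
\end{theorem}

So the answer to the question is yes. In the second theorem, $M$ is the $n$-modulus of path families, recalled in Section~\ref{sec:modulus}, and the \emph{inner} and \emph{outer dilatations} $K_I(f)$, $K_O(f)$ of a homeomorphism $f:G\to G'$ are the least constants (possibly $\infty$) such that $M(f\Gamma)\le K_I(f)M(\Gamma)$ and $M(\Gamma)\le K_O(f)M(f\Gamma)$ for all path families $\Gamma$ in $G$.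

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] If, for some $n\ge2$, every $K$-quasiconformal map between proper subdomains of $\mathbb R^n$ is $\varphi$-semisolid, then $\varphi(t)\ge(1-e^{-t})^{1/K}$ and $\varphi(t)\ge Kt$ for all $t>0$. So the exponent $1/K$ at small distances, and linear growth with slope at least $K$, cannot be improved.
\item[(b)] If $f:G\to G'$ is $K$-quasiconformal, then $f|_{G_1}:G_1\to f(G_1)$ is $\varphi_K$-solid for every domain $G_1\subset G$. Conversely, if $f:G\to G'$ is a homeomorphism such that $f|_{G_1}:G_1\to f(G_1)$ is $\varphi$-semisolid for all domains $G_1\subset G$, then $L(x,f,r)\le e^{\varphi(\pi)}\ell(x,f,r)$ whenever $0<2r\le d(x,\partial G)$. In particular $f$ is $e^{\varphi(\pi)}$-quasiconformal.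
\item[(c)] Theorem~\ref{thm:main} holds if the hypothesis $H(x,f)\le K$ is replaced by $K_I(f),K_O(f)\le K^{n-1}$. This growth in $n$ is optimal: if $Q_n\ge1$ and $\sup_nQ_n^{1/(n-1)}=\infty$, then there is no single $\varphi$ such that, for all $n\ge2$, all homeomorphisms between proper subdomains of $\mathbb R^n$ with $K_I,K_O\le Q_n$ are $\varphi$-solid.
\end{enumerate}
\end{theorem}

\begin{remark}\label{rem:hyp}
Two hypotheses of Theorem~\ref{thm:main} cannot be dropped. For $n=1$ the map $x\mapsto x^\alpha$ of $(0,\infty)$ has $H\equiv1$ and multiplies the distance $|\log(x/y)|$ by $\alpha$, which is arbitrary. Next, $H\le K$ almost everywhere is not enough. Let $\psi$ be the Cantor function, extended by $0$ and $1$ to $\mathbb R$, let $G=\{|x_n|<1\}$, and let $f(x)=x+N\psi(x_1)e_1$ with $N>0$. Then $f$ is a homeomorphism of $G$ onto $G$ that is locally a translation off a null set, and $k_G(0,e_1)\le1$, while $k_G(f(0),f(e_1))\ge N+1$ because $d(z,\partial G)\le1$.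
\end{remark}

Section~\ref{sec:modulus} recalls the modulus. Section~\ref{sec:rings} treats round rings, where the dimension cancels at once, reduces Theorem~\ref{thm:main} to a local estimate (Proposition~\ref{prop:key}), and shows why an argument based on continua loses a factor that grows with $n$. Sections~\ref{sec:osc}--\ref{sec:key} prove the local estimate: first for most points of a ball, then for all points. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{Modulus of path families}\label{sec:modulus}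

A path is a continuous map of an interval into $\mathbb R^n$; the families that we construct consist of paths on compact intervals. A Borel function $\rho:\mathbb R^n\to[0,\infty]$ is \emph{admissible} for a path family $\Gamma$ if $\int_\gamma\rho\,|dz|\ge1$ for every locally rectifiable $\gamma\in\Gamma$, and the \emph{modulus} $M(\Gamma)$ is the infimum of $\int_{\mathbb R^n}\rho^n$ over admissible $\rho$. It is large when $\Gamma$ has many short paths, and it is invariant under similarities. We use two elementary facts.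

\begin{enumerate}
\item[(M1)] If every path of $\Gamma_1$ has a subpath in $\Gamma_2$, then $M(\Gamma_1)\le M(\Gamma_2)$, since a function admissible for $\Gamma_2$ is admissible for $\Gamma_1$.
\item[(M2)] For $0<s<t$, the family of paths that join $S(p,s)$ to $S(p,t)$ in the ring $\{s\le|z-p|\le t\}$ has modulus $n\Omega\,T^{1-n}$, where $T=\log(t/s)$.
\end{enumerate}
For (M2), the function equal to $1/(T|z-p|)$ in the ring and to $0$ elsewhere is admissible by Lemma~\ref{lem:lip}, and the integral of its $n$th power is $n\Omega T^{-n}\int_s^tdr/r=n\Omega T^{1-n}$. Conversely, if $\rho$ is admissible and $|e|=1$, H\"older's inequality gives $1\le\int_s^t\rho(p+re)\,dr\le\big(\int_s^t\rho(p+re)^nr^{n-1}\,dr\big)^{1/n}T^{(n-1)/n}$; raise this to the power $n$ and integrate over $e$.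

The link with the metric dilatation is the following theorem \cite[Sections 31--34]{Va}. If $f:G\to G'$ is a homeomorphism and $H(\cdot,f)$ is bounded, then $K_I(f)$ and $K_O(f)$ are finite, $f$ is absolutely continuous on almost every line parallel to a coordinate axis, $f$ is differentiable with nonzero Jacobian almost everywhere, and in terms of the singular values $\lambda_1\ge\dots\ge\lambda_n$ of $f'(x)$,
\begin{equation}\label{eq:analytic}
K_I(f)=\operatorname{ess\,sup}\frac{\lambda_1\cdots\lambda_n}{\lambda_n^n},\qquad K_O(f)=\operatorname{ess\,sup}\frac{\lambda_1^n}{\lambda_1\cdots\lambda_n}.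
\end{equation}
If $f$ is $K$-quasiconformal, each quotient is a product of $n-1$ ratios $\lambda_i/\lambda_n$ or $\lambda_1/\lambda_i$, each at most $\lambda_1/\lambda_n=H(x,f)\le K$. Therefore
\begin{equation}\label{eq:mod}
K^{1-n}M(\Gamma)\le M(f\Gamma)\le K^{n-1}M(\Gamma)\qquad\text{for all path families }\Gamma\text{ in the domain of }f.
\end{equation}
This is the only place where the bound on $H$ at every point is used, and \eqref{eq:mod} is the only property of $f$ that we use from now on. For a domain $U\subset\mathbb R^n$ we write $f\in\mathcal Q_K(U)$ if $f:U\to\mathbb R^n$ is a homeomorphism onto its image and satisfies \eqref{eq:mod}. The condition passes to restrictions to subdomains, to compositions with similarities on either side, and to $f^{-1}$, which is defined on a domain because $f$ is an open map by invariance of domain.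

If $\overline B(a,t)\subset U$, then $f(B(a,t))$ is open and its closure is the compact set $f(\overline B(a,t))$, so its boundary is $f(S(a,t))$. Put $\ell=\ell(a,f,t)>0$. The ball $B(f(a),\ell)$ is connected, contains $f(a)$ and misses this boundary. Hence
\begin{equation}\label{eq:top}
\ell=d\big(f(a),\partial f(B(a,t))\big),\qquad B(f(a),\ell)\subset f(B(a,t)),\qquad\overline B(f(a),\ell)\subset f(\overline B(a,t)).
\end{equation}

All but one of our applications of \eqref{eq:mod} compare a path family with a round ring, placed either in the target or in the source.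

\begin{lemma}\label{lem:ring}
Let $f\in\mathcal Q_K(U)$, $0<s<t$ and $T=\log(t/s)$. Then $M(\Gamma)\le K^{n-1}n\Omega\,T^{1-n}$ in each of the following cases.
\begin{enumerate}
\item[(a)] $p\in\mathbb R^n$, and every path of $\Gamma$ lies in $U$, starts at a point where $|f-p|\le s$ and ends at a point where $|f-p|\ge t$.
\item[(b)] $\overline B(a,t)\subset U$, and every path of $\Gamma$ lies in $\mathbb R^n$, starts in $f(\overline B(a,s))$ and ends outside $f(B(a,t))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\gamma\in\Gamma$. Stop $f\circ\gamma$ at the first time it meets $S(p,t)$, and start it at the last earlier time it is in $\overline B(p,s)$. This subpath belongs to the family in (M2). By \eqref{eq:mod}, (M1) and (M2), $M(\Gamma)\le K^{n-1}M(f\Gamma)\le K^{n-1}n\Omega T^{1-n}$.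

(b) Let $\Gamma_0$ be the family of (M2) with $p=a$, and let $\gamma\in\Gamma$. Stop $\gamma$ at the first time it leaves the open set $f(B(a,t))$; it is then on the boundary $f(S(a,t))$. Start it at the last earlier time it is in the compact set $f(\overline B(a,s))$. This subpath lies in $f(\overline B(a,t))$, and its image under $f^{-1}$ belongs to $\Gamma_0$. So $M(\Gamma)\le M(f\Gamma_0)\le K^{n-1}M(\Gamma_0)$.
\end{proof}

\section{Round rings and the reduction to a local estimate}\label{sec:rings}

\subsection{The model case}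

The simplest use of Lemma~\ref{lem:ring} compares a round ring with a round ring. It shows how the dimension disappears and where the exponent $1/K$ comes from.

\begin{lemma}\label{lem:schwarz}
Let $f\in\mathcal Q_K(U)$, $\overline B(x,R)\subset U$ and $f(B(x,R))\subset B(f(x),R')$. Then $\ell(x,f,r)\le R'(r/R)^{1/K}$ for $0<r<R$.
\end{lemma}

\begin{proof}
Put $\ell=\ell(x,f,r)$. Then $\ell<R'$ because $f(S(x,r))\subset B(f(x),R')$. A path from $S(f(x),\ell)$ to $S(f(x),R')$ starts in $f(\overline B(x,r))$ by \eqref{eq:top} and ends outside $f(B(x,R))$. By (M2) and Lemma~\ref{lem:ring}(b),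
\[
n\Omega\Big(\log\frac{R'}{\ell}\Big)^{1-n}\le K^{n-1}n\Omega\Big(\log\frac Rr\Big)^{1-n}.
\]
The factor $n\Omega$ cancels, and the $(n-1)$th root gives $\log(R/r)\le K\log(R'/\ell)$.
\end{proof}

Equality holds for $f_{1/K}$ with $x=0$ and $R=R'=1$. The constant $K^{n-1}$ in \eqref{eq:mod} grows exponentially with $n$, but so does any constant raised to the power $n$, and the $(n-1)$th root removes both. This suggests the rule that governs the whole proof: \emph{a loss of a factor $\theta^n$ in a modulus or a volume is harmless if $\theta$ depends only on $K$.}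

\subsection{Proof of Theorem~\ref{thm:main} from the local estimate}

Lemma~\ref{lem:schwarz} bounds the minimum $\ell$, whereas solidity requires a bound on the maximum $L$; and it needs a ball $B(f(x),R')$ of size comparable to $d(f(x),\partial G')$. The following proposition, proved in Section~\ref{sec:key}, supplies both.

\begin{proposition}\label{prop:key}
There is $\lambda=\lambda(K)\in(0,1)$ such that if $D\subsetneq\mathbb R^n$ is a domain, $f\in\mathcal Q_K(B(x,r))$ and $f(B(x,r))\subset D$, then
\[
|y-x|\le\lambda r\ \Longrightarrow\ |f(y)-f(x)|\le\tfrac12\,d(f(x),\partial D).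
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $f\in\mathcal Q_K(G)$ with $f(G)=G'$. Fix $x\in G$, put $d=d(x,\partial G)$, $d'=d(f(x),\partial G')$, and write $L(r),\ell(r)$ for $L(x,f,r),\ell(x,f,r)$.

\emph{A H\"older estimate.} For $0<r<d$ apply Proposition~\ref{prop:key} to $f|_{B(x,r)}$ with the bounded domain $D=f(B(x,r))$. By \eqref{eq:top} this gives $L(\lambda r)\le\frac12\ell(r)$. Apply it also to $f|_{B(x,d)}$ with $D=G'$. The set $f(B(x,\lambda d))$ then lies in $\overline B(f(x),d'/2)$, and being open it lies in $B(f(x),d'/2)$. Lemma~\ref{lem:schwarz} with $R=\lambda d$ and $R'=d'/2$ gives, for $0<r<\lambda^2d$,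
\[
L(r)\le\frac12\,\ell\Big(\frac r\lambda\Big)\le\frac{d'}4\Big(\frac r{\lambda^2d}\Big)^{1/K}.
\]
By continuity, $|f(y)-f(x)|\le\frac{d'}4\big(|y-x|/(\lambda^2d)\big)^{1/K}$ for $|y-x|\le\lambda^2d$. For such $y$ the segment $[f(x),f(y)]$ lies in $\overline B(f(x),d'/4)\subset G'$, at distance at least $\frac34d'$ from $\partial G'$. Therefore
\begin{equation}\label{eq:holder}
k_{G'}(f(x),f(y))\le\frac13\Big(\frac{|y-x|}{\lambda^2d}\Big)^{1/K}\qquad(|y-x|\le\lambda^2d).
\end{equation}

\emph{Small distances.} Let $A=2/\lambda^2$ and $k=k_G(x,y)$, and suppose $k\le1/A$. By \eqref{eq:klower}, and since $e^k-1\le2k$ for $0\le k\le1$, we have $|x-y|\le2kd=Ak\,\lambda^2d\le\lambda^2d$. So \eqref{eq:holder} gives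
\begin{equation}\label{eq:small}
k_{G'}(f(x),f(y))\le\tfrac13(Ak)^{1/K}\le\min\{\tfrac13,\,Ak^{1/K}\}\qquad(k\le1/A).
\end{equation}

\emph{Large distances.} Let $k>1/A$ and $\delta>0$. Take an arc from $x$ to $y$ of quasihyperbolic length less than $k+\delta$, and cut it into at most $A(k+\delta)+1$ subarcs of quasihyperbolic length at most $1/A$. By \eqref{eq:small}, which holds for every pair of points of $G$, the endpoints of each subarc have images at distance at most $\frac13$. The triangle inequality and $\delta\to0$ give $k_{G'}(f(x),f(y))\le\frac13(Ak+1)\le\frac23Ak$.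

In both cases $k_{G'}(f(x),f(y))\le A\max\{k,k^{1/K}\}$. Since $f^{-1}\in\mathcal Q_K(G')$, the same holds for $f^{-1}$. Finally $t\mapsto A\max\{t,t^{1/K}\}$ is a homeomorphism of $[0,\infty)$ that depends only on $K$.
\end{proof}

\subsection{Why continua are not enough}

Here is the first attempt at Proposition~\ref{prop:key}. Let $\overline B(x,r)\subset U$, $f(x)=0$, $\ell(x,f,r)=1$, and suppose $|f(y)|>\frac12$ for some $y$ with $|y-x|\le\lambda r$. Then $E=f([x,y])$ is a continuum of diameter more than $\frac12$ containing $0$, and $F=\mathbb R^n\setminus f(B(x,r))$ is an unbounded closed set at distance $1$ from $0$. By Lemma~\ref{lem:ring}(b) the family of paths from $E$ to $F$ has modulus at most $n\Omega\,(K^{-1}\log\frac1\lambda)^{1-n}$. A lower bound $n\Omega\,T_0^{1-n}$ with $T_0$ independent of $n$ would finish the proof. No such bound follows from the listed properties of $E$ and $F$.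

\begin{example}\label{ex:segment}
Let $E=[0,e_1]$, $h(z)=d(z,E)$, $F=\{h\ge1\}$, and let $\Gamma$ be the family of paths from $E$ to $F$. Then $M(\Gamma)\le n\Omega_n\big(\frac{n-1}2\big)^{1-n}$. To see this, let $g(t)=\frac1{n-1}t^{-(n-2)/(n-1)}$ on $(0,1)$ and $g=0$ elsewhere. Then $\int g=1$, so $g\circ h$ is admissible by Lemma~\ref{lem:lip}. The set $\{h=t\}$ consists of a cylinder and two hemispheres, so
\[
\int(g\circ h)^n=\int_0^1g^n\big((n-1)\Omega_{n-1}t^{n-2}+n\Omega_nt^{n-1}\big)dt\le\big((n-1)\Omega_{n-1}+n\Omega_n\big)(n-1)^{1-n},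
\]
where we used $\int_0^1g^nt^{n-2}dt=(n-1)^{-n}\int_0^1t^{-(n-2)/(n-1)}dt=(n-1)^{1-n}$. Since $1-t^2\ge(1-|t|)^2$ on $[-1,1]$, we have $\Omega_n=\Omega_{n-1}\int_{-1}^1(1-t^2)^{(n-1)/2}dt\ge2\Omega_{n-1}/n$. The first factor is thus at most $n\Omega_n(n+1)/2\le n\Omega_n2^{n-1}$.
\end{example}

For this pair $E,F$ the upper bound from Lemma~\ref{lem:ring}(b) is satisfied whenever $\lambda\ge e^{-K(n-1)/2}$. In high dimension a curve is too thin. We replace curves by sets of positive volume.

\section{Oscillation between large sets}\label{sec:osc}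

Call a subset of a ball $B$ large if it has measure at least $\theta^n|B|$ with $\theta$ depending only on $K$. A concentric ball of half the radius is large, with $\theta=\frac12$. Between two large sets the straight segments alone have enough modulus.

\begin{lemma}\label{lem:seg}
Let $B$ be a ball, $0<\theta\le1$, and let $A_1,A_2\subset B$ be Borel sets with $|A_i|\ge\theta^n|B|$. The family $\Gamma$ of segments $[y,z]$ with $y\in A_1$, $z\in A_2$, $y\ne z$, has $M(\Gamma)\ge(\theta/4)^n\Omega$.
\end{lemma}

\begin{proof}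
Let $R$ be the radius of $B$ and let $\rho$ be admissible. For $y\in A_1$, $z\in A_2$, $y\ne z$, we have $1\le|z-y|\int_0^1\rho((1-t)y+tz)\,dt$, and H\"older's inequality gives
\[
1\le(2R)^n\int_0^1\rho^n((1-t)y+tz)\,dt .
\]
Integrate over $A_1\times A_2$, in which the diagonal is a null set. For $t\le\frac12$ and fixed $z$, the map $y\mapsto(1-t)y+tz$ sends $A_1$ into $B$ with Jacobian $(1-t)^n\ge2^{-n}$, so the integral of $\rho^n((1-t)y+tz)$ over $A_1\times A_2$ is at most $2^n|A_2|\int_B\rho^n$. For $t\ge\frac12$ fix $y$ instead; the map $z\mapsto(1-t)y+tz$ has Jacobian $t^n\ge2^{-n}$, and the bound is $2^n|A_1|\int_B\rho^n$. Hence $|A_1||A_2|\le(4R)^n\max_i|A_i|\int_B\rho^n$, that is, $\theta^n\Omega R^n\le\min_i|A_i|\le(4R)^n\int_B\rho^n$.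
\end{proof}

Combined with Lemma~\ref{lem:ring}, this bounds the oscillation of $\log|f-p|$ between large sets of the source and of $\log|f^{-1}-a|$ between large sets of the target. In the target a ball need not lie in $f(U)$, so we truncate. Let $f\in\mathcal Q_K(U)$ and $B(a,r)\subset U$. Define $u=u_{a,r}:\mathbb R^n\to[-\infty,\log r]$ by
\[
u(z)=\log|f^{-1}(z)-a|\ \text{ on }f(B(a,r)),\qquad u(z)=\log r\ \text{ elsewhere}.
\]
Then $u=-\infty$ only at $f(a)$, and
\begin{equation}\label{eq:levels}
\{u\le m\}=f(\overline B(a,e^m))\ \ (m<\log r),\qquad\{u<m\}=f(B(a,e^m))\ \ (m\le\log r).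
\end{equation}

\begin{lemma}\label{lem:osc}
Let $f\in\mathcal Q_K(U)$ and $0<\theta\le1$.
\begin{enumerate}
\item[(a)] Let $B\subset U$ be a ball, $p\in\mathbb R^n$, $0<s<t$. If $\{y\in B:|f(y)-p|\le s\}$ and $\{y\in B:|f(y)-p|\ge t\}$ both have measure at least $\theta^n|B|$, then $\log(t/s)\le32K/\theta^2$.
\item[(b)] Let $B(a,r)\subset U$, $u=u_{a,r}$, let $Q\subset\mathbb R^n$ be any ball, and let $-\infty<m<m'\le\log r$. If $\{u\le m\}\cap Q$ and $\{u\ge m'\}\cap Q$ both have measure at least $\theta^n|Q|$, then $m'-m\le32K/\theta^2$.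
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\Gamma$ be the family of segments joining the two sets; they lie in $B$. Lemmas~\ref{lem:seg} and~\ref{lem:ring}(a) give $(\theta/4)^n\Omega\le K^{n-1}n\Omega T^{1-n}$ with $T=\log(t/s)$. Since $n\le2^{n-1}$, $n/(n-1)\le2$ and $4/\theta\ge1$,
\[
T\le K\,n^{1/(n-1)}(4/\theta)^{n/(n-1)}\le K\cdot2\cdot16/\theta^2 .
\]

(b) Let $m<m''<m'$; then $\overline B(a,e^{m''})\subset U$. By \eqref{eq:levels}, a segment from $\{u\le m\}\cap Q$ to $\{u\ge m'\}\cap Q$ starts in $f(\overline B(a,e^m))$ and ends outside $f(B(a,e^{m''}))$. Lemmas~\ref{lem:seg} and~\ref{lem:ring}(b) give the inequality of part (a) with $T=m''-m$, so $m''-m\le32K/\theta^2$. Let $m''\to m'$.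
\end{proof}

To use part (b) along a chain of balls we attach one number to each ball. The \emph{median} of $u$ on a ball $Q$ is
\[
m=\inf\{t\in\mathbb R:|\{u\le t\}\cap Q|\ge\tfrac12|Q|\}.
\]
Here $m\le\log r$ because $u\le\log r$, and $m>-\infty$ because the sets $\{u\le t\}$ decrease to the point $f(a)$ as $t\to-\infty$. The set $\{u\le m\}$ is the decreasing limit of $\{u\le t\}$ as $t\downarrow m$, and $\{u<m\}$ is the increasing limit of $\{u\le t\}$ as $t\uparrow m$. So both $\{u\le m\}\cap Q$ and $\{u\ge m\}\cap Q$ have measure at least $\frac12|Q|$.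

\section{The typical scale of a ball}\label{sec:scale}

Lemma~\ref{lem:osc} sees large sets and does not see single points, so it cannot control the diameter of $f(B)$ directly. It does control the size of the image of half of $B$. In this section $f\in\mathcal Q_K(U)$. For a ball $B\subset U$ the \emph{typical scale} is
\[
\sigma(B)=\inf\big\{s>0:\ |\{y\in B:|f(y)-q|\le s\}|\ge\tfrac12|B|\ \text{ for some }q\in\mathbb R^n\big\}.
\]
For the identity map and a ball of radius $R$ it equals $2^{-1/n}R$: a ball of radius $s$ has volume $s^n\Omega$, and the center of $B$ is an optimal $q$.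

We have $0<\sigma(B)<\infty$. Indeed, let $F\subset B$ be compact with $|F|\ge\frac34|B|$. Then $\sigma(B)<\infty$ since $f(F)$ is bounded. If $\sigma(B)=0$, there are $s_k\to0$ and $q_k$ such that $E_k=\{y\in F:|f(y)-q_k|\le s_k\}$ has $|E_k|\ge\frac14|B|$. But $f^{-1}$ is uniformly continuous on the compact set $f(F)$ and $\operatorname{diam}f(E_k)\le2s_k$, so $\operatorname{diam}E_k\to0$ and $|E_k|\to0$, a contradiction.

For each ball $B\subset U$ fix a \emph{typical value} $q_B\in\mathbb R^n$ as in (S1) below. The definition gives: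
\begin{enumerate}
\item[(S1)] $|\{y\in B:|f(y)-q_B|\le2\sigma(B)\}|\ge\frac12|B|$;
\item[(S2)] $|\{y\in B:|f(y)-q|>s\}|>\frac12|B|$ for all $q\in\mathbb R^n$ and $0<s<\sigma(B)$;
\item[(S3)] if $f(B)$ lies in a closed ball of radius $s$, then $\sigma(B)\le s$. In particular $\sigma(B(a,r))\to0$ as $r\to0$.
\end{enumerate}
Put
\[
c=\frac1{704K},\qquad\Lambda=4e^{2^{11}K}.
\]

Lemma~\ref{lem:osc}(b) needs large sets in the target. The next lemma shows that $f(B)$ is large at the scale $\sigma(B)$ near $q_B$. The sets in (S1) and (S2) may overlap, so we first create a gap between their images by the pigeonhole principle, at the harmless cost $33^{-n}$.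

\begin{lemma}\label{lem:fat}
For every ball $B\subset U$, $|f(B)\cap B(q_B,3\sigma(B))|\ge(c\,\sigma(B))^n\Omega$.
\end{lemma}

\begin{proof}
Write $\sigma=\sigma(B)$. Take a maximal set of points of $\overline B(q_B,2\sigma)$ with mutual distances greater than $\sigma/8$. The balls of radius $\sigma/16$ about them are disjoint and lie in $B(q_B,33\sigma/16)$, so there are at most $33^n$ points; by maximality the closed balls of radius $\sigma/8$ about them cover $\overline B(q_B,2\sigma)$. By (S1) one of the points, $p$, satisfies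
\[
|\{y\in B:|f(y)-p|\le\sigma/8\}|\ge\tfrac12\,33^{-n}|B|\ge66^{-n}|B|,
\]
and by (S2) the set $\{y\in B:|f(y)-p|>\sigma/2\}$ has measure more than $\frac12|B|$. The family $\Gamma$ of segments joining these two sets has $M(\Gamma)\ge264^{-n}\Omega$ by Lemma~\ref{lem:seg}. Let $V=f(B)\cap\overline B(p,\sigma/2)$. A rectifiable path of $f\Gamma$ lies in $f(B)$ and goes from $\overline B(p,\sigma/8)$ to the exterior of $\overline B(p,\sigma/2)$, so by Lemma~\ref{lem:lip} it has length at least $3\sigma/8$ inside $V$. Thus $8/(3\sigma)$ times the indicator function of $V$ is admissible for $f\Gamma$, and by \eqref{eq:mod}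
\[
264^{-n}\Omega\le M(\Gamma)\le K^nM(f\Gamma)\le K^n\Big(\frac8{3\sigma}\Big)^n|V|.
\]
Now $264\cdot\frac83=704$, and $V\subset f(B)\cap B(q_B,3\sigma)$ because $|p-q_B|\le2\sigma$.
\end{proof}

The typical scale and the typical value are stable when a ball is replaced by a comparable subball.

\begin{lemma}\label{lem:doub}
Let $B'\subset B\subset U$ be balls such that the radius of $B'$ is at least $\frac14$ of the radius of $B$. Then
\[
\sigma(B)\le\Lambda\sigma(B'),\qquad\sigma(B')\le\Lambda\sigma(B),\qquad|q_B-q_{B'}|\le3\Lambda\sigma(B).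
\]
\end{lemma}

\begin{proof}
Write $\sigma=\sigma(B)$, $\sigma'=\sigma(B')$. Since $\frac12|B'|\ge8^{-n}|B|$, half of $B'$ is large in $B$, and we use Lemma~\ref{lem:osc}(a) in $B$ with $\theta=\frac18$, for which $32K/\theta^2=2^{11}K$.

If $\sigma\le2\sigma'$, the first inequality holds. Otherwise let $2\sigma'<t<\sigma$. By (S1) for $B'$ and (S2) for $B$, the sets $\{y\in B:|f(y)-q_{B'}|\le2\sigma'\}$ and $\{y\in B:|f(y)-q_{B'}|\ge t\}$ have measure at least $8^{-n}|B|$. So $t\le2e^{2^{11}K}\sigma'$, and $t\to\sigma$ gives the first inequality.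

Let $t_1=3e^{2^{11}K}\sigma\le\Lambda\sigma$ and $W=\{y\in B':|f(y)-q_B|<t_1\}$. If $|B'\setminus W|\ge\frac12|B'|$, then (S1) for $B$ and Lemma~\ref{lem:osc}(a) with $p=q_B$, $s=2\sigma$, $t=t_1$ give $\log\frac32+2^{11}K\le2^{11}K$, which is false. So $|W|>\frac12|B'|$, and $\sigma'\le t_1\le\Lambda\sigma$. Moreover $W$ meets the set in (S1) for $B'$, which has measure at least $\frac12|B'|$. Hence $|q_B-q_{B'}|\le t_1+2\sigma'\le3t_1\le3\Lambda\sigma$.
\end{proof}

Let $B_j=B(a,2^{-j}d)$. The typical values $q_{B_j}$ tend to $f(a)$ and move by at most $3\Lambda\sigma(B_j)$ at step $j$, so a pointwise bound for $f(a)$ requires that $\sum_j\sigma(B_j)$ be controlled. Lemma~\ref{lem:doub} alone allows $\sigma(B_j)$ to grow like $\Lambda^j$. Decay comes from the target side, provided that the image has a known bound $R'$. A single application of Lemma~\ref{lem:osc}(b) in a ball of radius comparable to $R'$ has $\theta$ comparable to $\sigma(B_j)/R'$ and gives only $\sigma(B_j)\le CR'j^{-1/2}$, which is not summable. We interpolate a chain of doubling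 balls between the scales $\sigma(B_j)$ and $R'$ and follow the medians; each doubling costs a fixed amount.

\begin{lemma}\label{lem:decay}
There is $C_1=C_1(K)>0$ such that if $B(a,d)\subset U$ and $f(B(a,d))$ lies in a closed ball of radius $R'$, then $\sigma(B(a,2^{-j}d))\le4R'\,2^{-j/C_1}$ for all integers $j\ge0$.
\end{lemma}

\begin{proof}
Fix $j$ and write $B_j=B(a,2^{-j}d)$, $\sigma_j=\sigma(B_j)$. By (S3), $\sigma_j\le R'$. Let $Q_i=B(q_{B_j},2^i\cdot3\sigma_j)$ for $i\ge0$, and let $N\ge0$ be the least integer with $2^N\cdot3\sigma_j\ge2R'$. Then $2^N\le2R'/\sigma_j$: for $N=0$ because $\sigma_j\le R'$, and for $N\ge1$ because $2^{N-1}\cdot3\sigma_j<2R'$. Let $m_i$ be the median of $u=u_{a,d}$ on $Q_i$.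

\emph{The last ball: $m_N=\log d$.} By \eqref{eq:levels}, $\{u<\log d\}=f(B(a,d))$ has measure at most $R'^n\Omega\le2^{-n}|Q_N|<\frac12|Q_N|$, as $n\ge2$. If $m_N<\log d$, the set $\{u\le m_N\}\cap Q_N$ would have measure less than $\frac12|Q_N|$.

\emph{One doubling: $m_{i+1}-m_i\le512K$.} Assume $m_{i+1}>m_i$. In $Q_{i+1}$ the set $\{u\le m_i\}$ has measure at least $\frac12|Q_i|=\frac12\,2^{-n}|Q_{i+1}|\ge4^{-n}|Q_{i+1}|$, and $\{u\ge m_{i+1}\}$ has measure at least $\frac12|Q_{i+1}|$. Apply Lemma~\ref{lem:osc}(b) with $\theta=\frac14$.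

\emph{The first ball: $m_0-\log(2^{-j}d)\le288K/c^2$.} Assume that the left side is positive. The set $\{u\le\log(2^{-j}d)\}\cap Q_0$ contains $f(B_j)\cap Q_0$, which has measure at least $(c\sigma_j)^n\Omega=(c/3)^n|Q_0|$ by Lemma~\ref{lem:fat}, and $|\{u\ge m_0\}\cap Q_0|\ge\frac12|Q_0|\ge(c/3)^n|Q_0|$. Apply Lemma~\ref{lem:osc}(b) with $\theta=c/3$.

Adding up, $j\log2=m_N-\log(2^{-j}d)\le512KN+288K/c^2$. So $j\le C_1(N+1)$ with $C_1=(512K+288K/c^2)/\log2$, and $2^{j/C_1-1}\le2^N\le2R'/\sigma_j$.
\end{proof}

\section{From the typical scale to pointwise bounds}\label{sec:point}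

\begin{proposition}\label{prop:point}
There is $C_2=C_2(K)\ge1$ such that if $f\in\mathcal Q_K(U)$ and $B=B(x_0,R)\subset U$, then $|f(y)-q_B|\le C_2\,\sigma(B)$ for $|y-x_0|\le R/2$.
\end{proposition}

Lemma~\ref{lem:decay} assumes a bound on the image, which is what we want to prove. We break the circle by working at a point $a$ where $|f-q_B|$, weighted by a power of the distance to a sphere, is largest. Near $a$ the values of $|f-q_B|$ are at most $\Lambda$ times the value $L$ at $a$, so Lemma~\ref{lem:decay} bounds the tail of $\sum\sigma(B_j)$ by $L/2$, which can be absorbed. The power is chosen so that halving the distance changes the weight by the factor $\Lambda$, the factor lost in one use of Lemma~\ref{lem:doub}.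

\begin{proof}
Composing with similarities, assume $x_0=0$, $R=1$, $\sigma(B)=1$, $q_B=0$. Let $\mu=\log_2\Lambda$, so that $2^\mu=\Lambda$. Fix $\frac12<s<1$ and let
\[
X=\max_{|y|\le s}|f(y)|\,(s-|y|)^\mu,
\]
attained at a point $a$. We show that $X$ is bounded by a constant depending only on $K$. Since $f$ is injective, $X>0$, so $|a|<s$. Put $d=(s-|a|)/2\le\frac12$ and $L=|f(a)|=X(2d)^{-\mu}>0$; thus $d^{-\mu}=\Lambda L/X$. For $y\in B(a,d)$ we have $s-|y|>d$, so $|f(y)|\le Xd^{-\mu}=\Lambda L$. Let $B_j=B(a,2^{-j}d)$, $\sigma_j=\sigma(B_j)$, $q_j=q_{B_j}$ for $j\ge0$. Lemma~\ref{lem:decay} with $R'=\Lambda L$ gives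
\begin{equation}\label{eq:tail}
\sigma_j\le4\Lambda L\,2^{-j/C_1}\qquad(j\ge0).
\end{equation}

\emph{From $B$ to $B_0$.} We claim that
\begin{equation}\label{eq:head}
\sigma_0\le\Lambda^4L/X,\qquad|q_0|\le6\Lambda^5L/X.
\end{equation}
Let $D_i$ be the image of $B$ under the homothety with center $a$ and ratio $2^{-i}$. Since $a\in B$ and balls are convex, $B=D_0\supset D_1\supset\cdots$, each $D_{i+1}$ having half the radius of $D_i$; and $B\subset B(a,2)$ gives $D_i\subset B(a,2^{1-i})$. By Lemma~\ref{lem:doub} and $\Lambda\ge2$,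
\[
\sigma(D_i)\le\Lambda^i,\qquad|q_{D_i}|\le3\Lambda\sum_{l<i}\Lambda^l\le3\Lambda^{i+1}.
\]
Choose $i$ with $d/4<2^{-i}\le d/2$. Then $D_i\subset B_0$ with ratio of radii more than $\frac14$, so Lemma~\ref{lem:doub} gives $\sigma_0\le\Lambda\sigma(D_i)\le\Lambda^{i+1}$ and $|q_0-q_{D_i}|\le3\Lambda\sigma_0\le3\Lambda^{i+2}$, whence $|q_0|\le6\Lambda^{i+2}$. Finally $\Lambda^i=(2^i)^\mu\le(4/d)^\mu=\Lambda^2d^{-\mu}=\Lambda^3L/X$, and \eqref{eq:head} follows.

\emph{From $B_0$ to $a$.} By (S1) there is $y_j\in B_j$ with $|f(y_j)-q_j|\le2\sigma_j$. Since $\sigma_j\to0$ and $f$ is continuous at $a$, we get $q_j\to f(a)$. By Lemma~\ref{lem:doub}, $|q_{j+1}-q_j|\le3\Lambda\sigma_j$ and $\sigma_j\le\Lambda^j\sigma_0$. Choose an integer $J=J(K)\ge1$ with $12\Lambda^2\sum_{j\ge J}2^{-j/C_1}\le\frac12$. Using \eqref{eq:head} for $q_0$ and for $j<J$, and \eqref{eq:tail} for $j\ge J$,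
\[
L=|f(a)|\le|q_0|+3\Lambda\sum_{j<J}\Lambda^j\sigma_0+3\Lambda\sum_{j\ge J}\sigma_j\le6\Lambda^5\frac LX+3\Lambda^{J+1}\Lambda^4\frac LX+\frac L2\le9\Lambda^{J+5}\frac LX+\frac L2 .
\]
Hence $X\le18\Lambda^{J+5}$. This bound does not depend on $s$, so $s\to1$ gives $|f(y)|(1-|y|)^\mu\le18\Lambda^{J+5}$ in $B$. For $|y|\le\frac12$ we have $(1-|y|)^\mu\ge1/\Lambda$, and the proposition holds with $C_2=18\Lambda^{J+6}$.
\end{proof}

\section{Proof of the local estimate}\label{sec:key}

By Proposition~\ref{prop:point}, the image of a small ball about $x$ is controlled by the typical scale of the ball of twice the radius. It remains to show that after a bounded number of halvings this scale drops below a small multiple of the distance $\varepsilon$ from $f(x)$ to the image of a fixed sphere about $x$. If it has not dropped after $j$ halvings, then the target contains two sets, large in a common ball, whose preimages lie at distances at most $2^{-j}$ and at least $\frac12$ from $x$. The second set is the image of a ball centered on the sphere, whose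 radius must be tuned so that the two typical scales match.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Normalize $x=0$, $r=2$, $f(0)=0$, and let $\varepsilon=\ell(0,f,1)$. By \eqref{eq:top}, $B(0,\varepsilon)\subset f(B(0,1))\subset D$, so $\varepsilon\le d(0,\partial D)$. Choose $b$ with $|b|=1$ and $|f(b)|=\varepsilon$. For $j\ge1$ let
\[
\beta_j=B(0,2^{-j}),\qquad\beta_j'=B(b,2^{-j}),\qquad s_j=\sigma(\beta_j),\qquad s_j'=\sigma(\beta_j').
\]
These balls lie in $B(0,2)$. Proposition~\ref{prop:point} at their centers gives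
\begin{equation}\label{eq:centers}
|q_{\beta_j}|\le C_2s_j,\qquad|q_{\beta'_j}-f(b)|\le C_2s_j'.
\end{equation}

\emph{Claim: there is $j_0=j_0(K)$ such that $j\ge2$ and $s_j>\varepsilon/(4C_2)$ imply $j\le j_0$.}

We first find $i\ge1$ with
\begin{equation}\label{eq:match}
s_j/(C_2\Lambda^2)\le s_i'\le\Lambda s_j .
\end{equation}
If $s_1'\ge s_j$, let $i$ be the largest index with $s_i'\ge s_j$; it exists because $s_i'\to0$ by (S3). Then $s_i'\le\Lambda s'_{i+1}<\Lambda s_j$ by Lemma~\ref{lem:doub}. If $s_1'<s_j$, take $i=1$; the upper bound holds. For the lower bound, Proposition~\ref{prop:point} gives $f(\beta_j)\subset f(\beta_2)\subset\overline B(q_{\beta_1},C_2s_1)$, so $s_j\le C_2s_1$ by (S3); and $\beta_1,\beta_1'$ have $\frac14$ of the radius of $B(0,2)$, so $s_1\le\Lambda\sigma(B(0,2))\le\Lambda^2s_1'$ by Lemma~\ref{lem:doub}.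

Let $S_1=f(\beta_j)\cap B(q_{\beta_j},3s_j)$ and $S_2=f(\beta_i')\cap B(q_{\beta_i'},3s_i')$. By \eqref{eq:centers}, $S_1\subset B(0,(C_2+3)s_j)$ and $S_2\subset B(0,\varepsilon+(C_2+3)s_i')$. By \eqref{eq:match} and the assumption $\varepsilon<4C_2s_j$, both lie in $Q=B(0,C_3s_j)$ with $C_3=(C_2+3)\Lambda+4C_2$. Lemma~\ref{lem:fat} gives $|S_1|\ge(cs_j)^n\Omega$ and $|S_2|\ge(cs_i')^n\Omega$, so by \eqref{eq:match} both have measure at least $\theta^n|Q|$ with $\theta=c/(C_2\Lambda^2C_3)$. Let $u=u_{0,1/2}$. Then $u\le-j\log2$ on $S_1$. On $S_2$ we have $u=-\log2$, because $\beta_i'$ is disjoint from $B(0,\frac12)$ and $f$ is injective. Lemma~\ref{lem:osc}(b) with $m=-j\log2<m'=-\log2$ gives $(j-1)\log2\le32K/\theta^2$, which proves the claim.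

Fix an integer $j=j(K)\ge2$ with $j>j_0$. Then $s_j\le\varepsilon/(4C_2)$, and for $|y|\le2^{-j-1}$ Proposition~\ref{prop:point} and \eqref{eq:centers} give
\[
|f(y)|\le|f(y)-q_{\beta_j}|+|q_{\beta_j}|\le2C_2s_j\le\varepsilon/2\le\tfrac12d(0,\partial D).
\]
Since $r=2$, the proposition holds with $\lambda=2^{-j-2}$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Sharpness and the converse}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) Apply semisolidity to the maps $f_{1/K}$ of $B^n$ and $f_K$ of $\mathbb R^n\setminus\{0\}$ and to the pairs of points in Example~\ref{ex:radial}. The lower bound $(1-e^{-t})^{1/K}$ is asymptotic to $t^{1/K}$ as $t\to0$.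

(b) If $G_1\subset G$ is a domain, then $G_1\ne\mathbb R^n$, $f(G_1)\subset G'\ne\mathbb R^n$, and $f|_{G_1}$ is $K$-quasiconformal because $H$ is local. Theorem~\ref{thm:main} applies to $f|_{G_1}$.

For the converse, we puncture at $x$, so that the quasihyperbolic metric of the image detects $\log|z-f(x)|$. Let $0<2r\le d(x,\partial G)$ and choose $y_1,y_2\in S(x,r)$ with $|f(y_1)-f(x)|=\ell(x,f,r)$ and $|f(y_2)-f(x)|=L(x,f,r)$. The set $G_1=B(x,2r)\setminus\{x\}\subset G$ is a domain because $n\ge2$. Points of $S(x,r)$ have distance $r$ from $\partial G_1=S(x,2r)\cup\{x\}$, and $y_1,y_2$ are joined by a great-circle arc of $S(x,r)$ of length at most $\pi r$, so $k_{G_1}(y_1,y_2)\le\pi$. Since $f(x)\notin f(G_1)$, the second inequality in \eqref{eq:klower} and semisolidity give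
\[
\log\frac{L(x,f,r)}{\ell(x,f,r)}\le k_{f(G_1)}(f(y_1),f(y_2))\le\varphi(\pi).
\]
Letting $r\to0$ we get $H(x,f)\le e^{\varphi(\pi)}$.

(c) The proof of Theorem~\ref{thm:main} used only \eqref{eq:mod}, which holds when $K_I(f),K_O(f)\le K^{n-1}$. For the optimality let $\alpha_n=Q_n^{-1/(n-1)}\in(0,1]$ and consider $f_{\alpha_n}$ on $B^n$. By Example~\ref{ex:radial} its metric dilatation is bounded, so \eqref{eq:analytic} applies, with $\lambda_1=\dots=\lambda_{n-1}=|x|^{\alpha_n-1}$ and $\lambda_n=\alpha_n|x|^{\alpha_n-1}$. This gives $K_I(f_{\alpha_n})=\alpha_n^{1-n}=Q_n$ and $K_O(f_{\alpha_n})=1/\alpha_n=Q_n^{1/(n-1)}\le Q_n$. For $|x|=\frac12$, \eqref{eq:kexact} gives $k_{B^n}(0,x)=\log2$ and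
\[
k_{B^n}\big(f_{\alpha_n}(0),f_{\alpha_n}(x)\big)=-\log(1-2^{-\alpha_n}).
\]
Since $\inf_n\alpha_n=0$, the right side is unbounded in $n$, while a common $\varphi$ would bound it by $\varphi(\log2)$.
\end{proof}

The two halves of (b) combine. If $f$ is $K$-quasiconformal, then $L(x,f,r)\le e^{A\pi}\ell(x,f,r)$ whenever $0<2r\le d(x,\partial G)$, since $\varphi_K(\pi)=A\pi$. The infinitesimal bound on the eccentricity thus holds, with a constant depending only on $K$, on all scales up to half the distance to the boundary.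

\begin{thebibliography}{9}

\bibitem{FQ}
\emph{The free quasiworld. Freely quasiconformal and related maps in Banach spaces},
\texttt{https://www.impan.pl/shop/en/publication/transaction/download/product/110898}.

\bibitem{Va}
J.~V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}, LNM 229.

\end{thebibliography}
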